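
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Isomorphism and Provable Equality\\ for Simultaneous Recursive Polynomial Types}


\begin{abstract}
Let $\mathfrak S$ be a finite system of recursive type isomorphisms $T\cong p_T$, one for each type variable $T$, where each $p_T$ is a polynomial with natural-number coefficients. We prove that two polynomials are isomorphic in the free distributive category with the isomorphisms $\mathfrak S$ if and only if they are equal modulo the least semiring congruence containing the pairs $(T,p_T)$, and that this happens if and only if they have a common expansion under the rules $T\to p_T$. In particular, when the non-constant polynomials modulo this congruence form a ring, isomorphism of non-constant polynomials is the same as congruence modulo the ideal generated by the elements $T-p_T$. The proof builds a concrete distributive category out of terms and determines its isomorphisms. We also show that completeness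 can fail if two isomorphisms are allowed for one variable.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

\subsection{Types as polynomials}

The isomorphism $T\cong 1+T^2$ says that a binary tree is either a leaf or a pair of binary trees. From it one may calculate as with polynomials: multiplying by $T$ gives $T^2\cong T+T^3$, substituting gives $T\cong 1+T+T^3$, and so on. Every such calculation produces an isomorphism valid in any category with well-behaved sums and products. The question studied here is the converse: is every isomorphism that follows from the given ones, by whatever categorical means, the result of a calculation with polynomials?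

Here is the precise setting. A \emph{distributive category} is a category with finite products and finite coproducts in which the canonical arrows
\[
(X\times Y)+(X\times Z)\to X\times (Y+Z),\qquad 0\to X\times 0
\]
are invertible. Let $\mathfrak T$ be a finite set of variables, and let
\[
\mathfrak S=\langle\, T\cong p_T : T\in\mathfrak T\,\rangle ,\qquad p_T\in\mathbb N[\mathfrak T],
\]
be a system with exactly one isomorphism for each variable. Let $\mathcal C[\mathfrak T]$ be the distributive category freely generated by the objects $T\in\mathfrak T$ and arrows $T\to p_T$ and $p_T\to T$ that are required to be mutually inverse. A polynomial is read as an expression in $0,1,+,\times$ and the variables; since the laws of commutative semirings hold up to isomorphism in every distributive category, the object it denotes is determined up to isomorphism. We write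
\[
p\cong_{\mathfrak S}q
\]
if $p,q\in\mathbb N[\mathfrak T]$ denote isomorphic objects of $\mathcal C[\mathfrak T]$. The only property of $\mathcal C[\mathfrak T]$ that we use beyond this is its freeness, in the following form.
\begin{quote}
\textbf{(U)} Let $\mathcal D$ be a distributive category in which every $T\in\mathfrak T$ is interpreted by an object $|T|$, and let isomorphisms $|T|\cong|p_T|$ be given for all $T$, where $|p_T|$ is the resulting value of the expression $p_T$. Then there is a functor $\mathcal C[\mathfrak T]\to\mathcal D$ with $T\mapsto |T|$ that preserves finite products and coproducts up to canonical isomorphism. Consequently $p\cong_{\mathfrak S}q$ implies $|p|\cong|q|$ in $\mathcal D$.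
\end{quote}

On the algebraic side, let $\equiv_{\mathfrak S}$ be the least congruence on the semiring $\mathbb N[\mathfrak T]$ that contains all pairs $(T,p_T)$; a congruence is an equivalence relation compatible with addition and multiplication by arbitrary elements, constants included. Since $\cong_{\mathfrak S}$ is a congruence containing these pairs, we have \emph{soundness}: $p\equiv_{\mathfrak S}q$ implies $p\cong_{\mathfrak S}q$.

Let $\mathbb N[\mathfrak T]^+$ be the set of non-constant polynomials, which is closed under $+$ and $\times$, and let $=_{\mathfrak S}$ be the restriction of $\equiv_{\mathfrak S}$ to it. Let $I_{\mathfrak S}$ be the ideal of $\mathbb Z[\mathfrak T]$ generated by the elements $T-p_T$. The systems for which $\mathbb N[\mathfrak T]^+/{=_{\mathfrak S}}$ with the induced operations is a \emph{ring} are particularly pleasant, because for them $=_{\mathfrak S}$ is just congruence modulo $I_{\mathfrak S}$ (Lemma~\ref{lem:ideal}): one may subtract.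

\begin{example}[Binary trees]\label{ex:trees}
Let $\mathfrak S$ consist of $T\cong 1+T^2$, and put $\Lambda=1+T^3$. We write $\equiv$ for $\equiv_{\mathfrak S}$.

(a) From $T\equiv 1+T^2$ and $T^2\equiv T+T^3$ we get $T\equiv 1+T+T^3=T+\Lambda$. Since $T^{k+1}\equiv T^k+T^{k+2}$, adding $\Lambda$ to $T^{k+1}$ amounts to adding it to $T^k$, and induction on $k$ gives $T^k\equiv T^k+\Lambda$ for all $k\ge1$. Hence $p+\Lambda\equiv p$ for every non-constant $p$.

(b) Multiplying $T\equiv T+\Lambda$ by $T$ and adding $1$ gives $T\equiv 1+T^2\equiv 1+T^2+T\Lambda\equiv T+T\Lambda$. The same induction yields $p+T\Lambda\equiv p$ for every non-constant $p$. With $p=\Lambda$, and then (a) for $p=T\Lambda$, we get $\Lambda\equiv\Lambda+T\Lambda\equiv T\Lambda$. Therefore $T^k\Lambda\equiv\Lambda$ for all $k$. As also $\Lambda+\Lambda\equiv\Lambda$ by (a), we have $\Lambda p\equiv\Lambda$ for every $p\ne0$.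

So $\mathbb N[T]^+/{=_{\mathfrak S}}$ is a ring: the class of $\Lambda$ is the zero, $p+T^3p=\Lambda p\equiv\Lambda$ shows that $T^3p$ represents the negative of $p$, and $(\Lambda+1)p\equiv\Lambda+p\equiv p$ shows that $\Lambda+1$ represents the unit. Moreover $T^7+T^4=T^4\Lambda\equiv\Lambda\equiv T\Lambda=T+T^4$, and canceling $T^4$ gives $T^7=_{\mathfrak S}T$, hence $T^7\cong_{\mathfrak S}T$.

Is also $T^2\cong_{\mathfrak S}T$? For the sets of finite binary trees and of pairs of such trees, both countably infinite, a bijection certainly exists. But $T^2-T\equiv-1$ modulo $I_{\mathfrak S}=(T^2-T+1)$, and $-1\notin I_{\mathfrak S}$ because all elements of $I_{\mathfrak S}$ vanish at $\zeta=e^{i\pi/3}$. So $T^2\ne_{\mathfrak S}T$. Whether this excludes an isomorphism in $\mathcal C[T]$ is a question of completeness.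
\end{example}

The problem, posed in \cite{TRG}, is this: \emph{if $\mathbb N[\mathfrak T]^+/{=_{\mathfrak S}}$ is a ring, where $\mathfrak S$ may consist of several simultaneous isomorphisms, does $p\cong_{\mathfrak S}q$ imply $p=_{\mathfrak S}q$ for all $p,q\in\mathbb N[\mathfrak T]^+$?}

Since only the isomorphisms $\mathfrak S$ are put in, one would guess that only calculations come out. But this guess needs proof. In a distributive category one can duplicate, discard, branch, and substitute, and a composite of such arrows might be invertible without an equational reason. This does happen for more general sets of axioms (Proposition~\ref{prop:two} below).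

\subsection{Results}

Write $f\to g$ if $f=Tm+r$ and $g=p_Tm+r$ for some $T\in\mathfrak T$, some monomial $m$ (with coefficient $1$; possibly $m=1$), and some $r\in\mathbb N[\mathfrak T]$: one occurrence of a variable in one monomial is expanded. Let $\to^*$ be the reflexive-transitive closure. Call $p,q$ \emph{joinable} if $p\to^*r$ and $q\to^*r$ for some $r$.

\begin{theorem}\label{thm:main}
For every finite set $\mathfrak T$ (possibly empty), every system $\mathfrak S=\langle T\cong p_T\rangle_{T\in\mathfrak T}$ with arbitrary $p_T\in\mathbb N[\mathfrak T]$, and all $p,q\in\mathbb N[\mathfrak T]$,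
\[
p\cong_{\mathfrak S}q\iff p\equiv_{\mathfrak S}q\iff p,q\text{ are joinable}.
\]
In particular, $p\cong_{\mathfrak S}q$ implies $p=_{\mathfrak S}q$ for all $p,q\in\mathbb N[\mathfrak T]^+$.
\end{theorem}

So the answer to the question is yes. The ring hypothesis is not needed, and constants may be included. With the ring hypothesis, isomorphism becomes membership in an ideal:

\begin{theorem}\label{thm:ring}
Suppose that $\mathbb N[\mathfrak T]^+/{=_{\mathfrak S}}$ is a ring. Then for all $p,q\in\mathbb N[\mathfrak T]$ we have $p\cong_{\mathfrak S}q$ if and only if either $p,q$ are equal constants, or both are non-constant and $p-q\in I_{\mathfrak S}$.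
\end{theorem}

For binary trees, $I_{\mathfrak S}=(T^2-T+1)$ is the kernel of evaluation at $\zeta=e^{i\pi/3}$ on $\mathbb Z[T]$ (divide by the monic polynomial $T^2-T+1$; a remainder $u+vT$ that vanishes at the non-real number $\zeta$ is $0$). So non-constant $p,q$ are isomorphic if and only if $p(\zeta)=q(\zeta)$. In particular $T^k\cong_{\mathfrak S}T$ with $k\ge1$ holds exactly for $k\equiv1$ modulo $6$, and $T^2\not\cong_{\mathfrak S}T$.

The hypothesis that cannot be dropped is that each variable has only one isomorphism.

\begin{proposition}\label{prop:two}
In the free distributive category on objects $T,A,B$ with isomorphisms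
\[
T\cong1,\qquad T\cong A\times B,\qquad A\cong A,\qquad B\cong B,
\]
one has $A\times T\cong T$. But the polynomials $A\times T$ and $T$ are not related by the least congruence on $\mathbb N[T,A,B]$ containing the corresponding pairs. So completeness can fail if two isomorphisms are allowed for one variable.
\end{proposition}

\subsection{Shape of the proof}

We record a fact about $\to^*$ for later use: it is compatible with $+$ and $\times$. If $f\to g$ with $f=Tm+r$ and $g=p_Tm+r$, then $f+s\to g+s$, and $fs=Tms+rs\to^*p_Tms+rs=gs$ by expanding the displayed $T$ in each monomial of $Tms$, one monomial at a time.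

Two of the implications in Theorem~\ref{thm:main} are immediate. If $f\to g$, then $f\equiv_{\mathfrak S}g$, so joinable polynomials are related by $\equiv_{\mathfrak S}$; and $\equiv_{\mathfrak S}$ is contained in $\cong_{\mathfrak S}$ by soundness. It remains to prove
\begin{equation}\label{eq:goal}
p\cong_{\mathfrak S}q\ \Longrightarrow\ p,q\text{ are joinable.}
\end{equation}
By (U) it suffices to find one distributive category $\mathcal D$ that satisfies $\mathfrak S$ and whose isomorphisms are under control. We build $\mathcal D$ from terms: an arrow first expands its source to some finite depth, and then, in each of the resulting cases, chooses a summand of the target and applies a tuple of terms. After variables isomorphic to constants have been eliminated, we show that in an isomorphism these terms use every variable exactly once, and that further expansion then makes the isomorphism match the monomials of the two sides one by one. Section~\ref{sec:small} shows both steps in the smallest interesting case.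

\section{The smallest case by hand}\label{sec:small}

Let $\mathfrak S$ consist of $T\cong 1+T$. The arrow $1+T\to T$ provides a constant $0$ and a unary operation $s$, so the terms of type $T$ are $s^i(0)$ and $s^i(x)$ with $x$ a variable. Expanding $T$ to depth $d$ means distinguishing the $d+1$ cases
\[
0,\ s(0),\ \dots,\ s^{d-1}(0),\ s^d(x),
\]
and on polynomials it is $T\to^*d+T$. In the category $\mathcal D$ of Section~\ref{sec:model}, an arrow out of $T$ is given by a depth $d$ together with, for each of these $d+1$ cases, a summand of the target and a tuple of terms; passing to a larger depth does not change the arrow.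

\emph{Each variable must be used exactly once.} Could $T$ be isomorphic to $T^2$? By (U) there would then be an isomorphism in $\mathcal D$. An arrow $g:T^2\to T$ expands both factors to some depth $b$; in the case $(s^b(y),s^b(z))$ its value is a single term, which contains at most one of the variables $y,z$. This remains true in the case $(s^c(y),s^c(z))$ for every $c\ge b$. Hence for any arrow $f:T\to T^2$ and $c$ large enough, the value of $f\circ g$ in this case is a pair of terms that together contain at most one of $y,z$. The identity has the value $(s^c(y),s^c(z))$, which contains both, so $f\circ g$ is not the identity. Hence $T\not\cong_{\mathfrak S}T^2$, although the set of natural numbers is in bijection with its square. Here $I_{\mathfrak S}$ is generated by $T-(1+T)=-1$, so it is all of $\mathbb Z[T]$. Thus $T-T^2\in I_{\mathfrak S}$, which shows that the ring hypothesis cannot be omitted from Theorem~\ref{thm:ring}.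

\emph{Depths can be equalized.} Let $f:3+T\to1+T$ send the three points on the left to $s(0)$, to the point of the summand $1$, and to $0$, in this order, and let it send $x$ in the summand $T$ to $s^2(x)$ in $T$. This is an isomorphism in $\mathcal D$. The variable $x$ sits at depth $2$ in the term $s^2(x)$. To compare both sides at depth $d=3$, expand the right-hand $T$ to depth $3$, but the left-hand variable $x$ only to depth $3-2=1$, so that it becomes $0$ or $s(y)$. Now the left-hand cases are sent to
\[
s(0),\quad \text{the point of }1,\quad 0,\quad s^2(0),\quad s^3(y),
\]
and these are exactly the cases of the expanded right-hand side, each once. So $3+T\to^*4+T$ and $1+T\to^*4+T$, and $f$ itself has produced the common expansion.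

In general, a term may contain several variables at different depths; each is expanded by the amount it lacks. This makes sense once every variable is known to have exactly one occurrence, and hence one depth.

\section{Removing constant equations}\label{sec:constants}

The statement that variables are used exactly once can fail if a variable is isomorphic to a constant. For $U\cong1$, the arrow $U\to1$ discards its variable and is invertible. We therefore remove such variables first.

\begin{lemma}\label{lem:reduction}
If \eqref{eq:goal} holds for all systems in which no $p_T$ is constant, then it holds for all systems.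
\end{lemma}

\begin{proof}
We use induction on $|\mathfrak T|$. If no $p_T$ is constant (in particular if $\mathfrak T=\emptyset$), there is nothing to do. Otherwise let $p_U=N$ be constant and $\mathfrak T'=\mathfrak T\setminus\{U\}$. For $r\in\mathbb N[\mathfrak T]$ let $\hat r\in\mathbb N[\mathfrak T']$ be obtained by substituting $N$ for $U$, and let $\mathfrak S'=\langle T\cong\hat p_T\rangle_{T\in\mathfrak T'}$. Some $\hat p_T$ may be constant even if $p_T$ is not, which is why we argue by induction.

Let $p\cong_{\mathfrak S}q$. In the free category $\mathcal C[\mathfrak T']$ for $\mathfrak S'$, interpret $T\in\mathfrak T'$ by itself and $U$ by the $N$-fold coproduct of $1$. Then each $r\in\mathbb N[\mathfrak T]$ is interpreted by an object isomorphic to $\hat r$, and all isomorphisms of $\mathfrak S$ are available: $T\cong\hat p_T$ for $T\in\mathfrak T'$, and the identity for $U\cong N$. By (U), $\hat p\cong_{\mathfrak S'}\hat q$, so by induction $\hat p$ and $\hat q$ are joinable for $\mathfrak S'$.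

Now return to $\mathfrak S$. Since $U\to N$, compatibility of $\to^*$ with $+$ and $\times$ gives $r\to^*\hat r$ for every $r\in\mathbb N[\mathfrak T]$, in particular $p\to^*\hat p$ and $q\to^*\hat q$. Every step $Tm+r\to\hat p_Tm+r$ for $\mathfrak S'$, where $m$ and $r$ are over $\mathfrak T'$, can be simulated by $Tm+r\to p_Tm+r\to^*\hat p_Tm+r$ for $\mathfrak S$. Hence $p$ and $q$ are joinable for $\mathfrak S$.
\end{proof}

\textbf{From now on, no $p_T$ is constant,} until the proof of Theorem~\ref{thm:main} is complete; $\mathfrak T=\emptyset$ is allowed.

\section{Terms and patterns}\label{sec:patterns}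

We first build the part of the model that contains the arrows $p_T\to T$ but not yet their inverses. An arrow $p_T\to T$ is one arrow for each monomial of $p_T$, that is, a list of operations. Accordingly, write $p_T$ as a sum of monomials with multiplicity,
\[
p_T=\sum_{i\in I_T}[m_{T,i}],
\]
where each $m_{T,i}$ is a word over $\mathfrak T$ and $[S_1\cdots S_r]$ denotes the monomial $S_1\times\cdots\times S_r$; the empty word gives the monomial $1$.

\begin{definition}
Take the many-sorted signature with sorts $\mathfrak T$ and one operation symbol $\sigma_{T,i}$, with argument sorts $m_{T,i}$ and result sort $T$, for each $T\in\mathfrak T$ and $i\in I_T$. The objects of the category $L$ are the words over $\mathfrak T$. An arrow $w\to n$ in $L$ is a tuple of terms, one for each letter of $n$ and of that sort, in variables $x_1,\dots,x_{|w|}$ whose sorts are the letters of $w$. Composition is substitution: $t\circ\rho$ is obtained by substituting the components of $\rho$ for the variables of $t$.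
\end{definition}

There are no equations between terms. An arrow $w\to nn'$ is a pair of arrows $w\to n$ and $w\to n'$, so concatenation of words is the product in $L$, and the empty word is terminal. When $\rho:w\to n$ and $x$ is the variable belonging to a letter of $n$, we write $\rho_x$ for the component of $\rho$ there, and we speak of the variables of $n$. The \emph{depth} of a symbol occurrence in a tuple of terms is measured inside its component, with the root at depth $0$.

For $T\cong1+T^2$ we have a constant $\ell$ (leaf) and a binary operation, say $\nu$ (node), and the terms are binary trees whose leaves are $\ell$ or variables.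

The next notion describes the cases that arise by expanding variables to a fixed depth.

\begin{definition}
For $d\ge0$, a \emph{$d$-pattern over $n$} is an arrow $\pi:v\to n$ of $L$ such that each variable of $v$ occurs exactly once in $\pi$, the variables occur in the order $x_1,x_2,\dots$ from left to right (through all components), all variables have depth exactly $d$, and all operation symbols have depth $<d$. We write $\operatorname{dom}\pi=v$. The finite set of $d$-patterns over $n$ is $\operatorname{Pat}_d(n)$, and we put
\[
e_d(n)=\sum_{\pi\in\operatorname{Pat}_d(n)}[\operatorname{dom}\pi].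
\]
\end{definition}

For binary trees, $\operatorname{Pat}_2(T)$ consists of
\[
\ell,\quad \nu(\ell,\ell),\quad \nu(\ell,\nu(x_1,x_2)),\quad\nu(\nu(x_1,x_2),\ell),\quad\nu(\nu(x_1,x_2),\nu(x_3,x_4)),
\]
so $e_2(T)=2+2T^2+T^4=1+(1+T^2)^2$. A pattern may have components without variables.

\begin{lemma}[Truncation]\label{lem:trunc}
Let all variable occurrences in $t:w\to n$ have depth $\ge d$. Then there are a unique $\pi\in\operatorname{Pat}_d(n)$ and a unique $u:w\to\operatorname{dom}\pi$ with $t=\pi\circ u$.
\end{lemma}

\begin{proof}
At depths $<d$ all symbols of $t$ are operation symbols. Let $u$ be the list, from left to right, of the subterms of $t$ at depth $d$, and let $\pi$ be $t$ with these subterms replaced by $x_1,x_2,\dots$. Then $\pi$ is a $d$-pattern and $t=\pi\circ u$. Conversely, in any such factorization the positions of the variables of $\pi$ are exactly the depth-$d$ positions of $t$, since $\pi$ has only variables at depth $d$ and only operation symbols above. So $u$ must list the subterms of $t$ at these positions from left to right, and $\pi$ must be $t$ with these subterms replaced by $x_1,x_2,\dots$.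
\end{proof}

\begin{lemma}\label{lem:patterns}
\begin{enumerate}
\item[\textup{(1)}] For $n=S_1\cdots S_r$ we have $e_d(n)=\prod_le_d(S_l)$. For all $d_1,\dots,d_r\ge0$ we have $[n]\to^*\prod_le_{d_l}(S_l)$; in particular $[n]\to^*e_d(n)$.
\item[\textup{(2)}] For $T\in\mathfrak T$ and $d\ge0$ the polynomial $e_d(T)$ is non-constant. So $\operatorname{Pat}_d(T)$ contains a pattern with at least one variable.
\item[\textup{(3)}] If $\pi\in\operatorname{Pat}_d(n)$ and $\rho\in\operatorname{Pat}_1(\operatorname{dom}\pi)$, then $\pi\circ\rho\in\operatorname{Pat}_{d+1}(n)$. Every element of $\operatorname{Pat}_{d+1}(n)$ arises in this way from a unique pair $(\pi,\rho)$.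
\end{enumerate}
\end{lemma}

\begin{proof}
(1) A $d$-pattern over $S_1\cdots S_r$ is a tuple of $d$-patterns over the $S_l$ with variables renumbered, so $e_d(n)=\prod_le_d(S_l)$. Next, $\operatorname{Pat}_0(T)=\{x_1\}$, so $e_0(T)=T$. For $d\ge1$ the elements of $\operatorname{Pat}_d(T)$ are the terms $\sigma_{T,i}(\tau)$ with $i\in I_T$ and $\tau\in\operatorname{Pat}_{d-1}(m_{T,i})$, so
\begin{equation}\label{eq:erec}
e_d(T)=\sum_{i\in I_T}e_{d-1}(m_{T,i}).
\end{equation}
By induction on $d$ and compatibility of $\to^*$ with $+$ and $\times$,
\[
T\to p_T=\sum_i[m_{T,i}]\to^*\sum_ie_{d-1}(m_{T,i})=e_d(T).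
\]
Compatibility with $\times$ gives the claim for $n$.

(2) The case $d=0$ is clear. For $d\ge1$, some $m_{T,i}$ is non-empty because $p_T$ is non-constant. By induction, $e_{d-1}(m_{T,i})$ is a non-empty product of non-constant polynomials over $\mathbb N$, hence non-constant, and it remains so after adding the other summands of \eqref{eq:erec}.

(3) In $\pi\circ\rho$ each variable of $\pi$, at depth $d$, is replaced by an operation symbol applied to variables. So the variables of $\pi\circ\rho$ have depth $d+1$, occur once each and in order, and the operation symbols have depth $\le d$. For the second claim, let $\tau\in\operatorname{Pat}_{d+1}(n)$. By Lemma~\ref{lem:trunc}, $\tau=\pi\circ u$ for a unique pair with $\pi\in\operatorname{Pat}_d(n)$. The components of $u$ are the subterms of $\tau$ at depth $d$. Each has an operation symbol at its root, because the variables of $\tau$ have depth $d+1$, and its arguments are variables, because the operation symbols of $\tau$ have depth $\le d$. The variables of $\tau$ occur once each and in order, so $u$ is a $1$-pattern.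
\end{proof}

\section{The model}\label{sec:model}

\subsection{Families of words}

Sums are added formally. Let $\mathcal F$ be the category of finite families of objects of $L$: an arrow
\[
(n_k)_{k\in K}\to(m_j)_{j\in J}
\]
is a function $\varphi:K\to J$ together with arrows $t_k:n_k\to m_{\varphi(k)}$ of $L$, the \emph{components}. Coproducts are disjoint unions, and the empty family is initial. The product of $(n_k)_{k}$ and $(m_j)_{j}$ is $(n_km_j)_{(k,j)}$, because words have products by concatenation; the one-member family consisting of the empty word is terminal. The canonical arrows $P\times Q+P\times R\to P\times(Q+R)$ and $0\to P\times0$ are bijections on indices with identity components. So $\mathcal F$ is distributive.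

A family $P=(n_k)_k$ determines the polynomial $[P]=\sum_k[n_k]$, and every polynomial arises in this way. If variables are interpreted by the one-member families $(T)$, then $[P]$ is interpreted by an object isomorphic to $P$.

\subsection{Expansion as a functor}

For $P=(n_k)_{k\in K}$ let $EP$ be the family of the words $\operatorname{dom}\rho$ indexed by the pairs $(k,\rho)$ with $k\in K$ and $\rho\in\operatorname{Pat}_1(n_k)$. Let $\varepsilon_P:EP\to P$ have index map $(k,\rho)\mapsto k$ and components $\rho$. For a single variable, $\operatorname{Pat}_1(T)=\{\sigma_{T,i}(x_1,x_2,\dots):i\in I_T\}$, so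
\begin{equation}\label{eq:ET}
E(T)=(m_{T,i})_{i\in I_T},
\end{equation}
which interprets $p_T$; and $\varepsilon_{(T)}$ is the arrow $p_T\to T$ that we have to invert. Here we use that there is only one isomorphism per variable: it makes the expansion of a variable canonical.

\begin{lemma}\label{lem:E}
\begin{enumerate}
\item[\textup{(1)}] Each $\varepsilon_P$ is monic.
\item[\textup{(2)}] For every $f:P\to Q$ in $\mathcal F$ there is a unique $Ef:EP\to EQ$ with $\varepsilon_Q\circ Ef=f\circ\varepsilon_P$. Hence $E$ is a functor and $\varepsilon:E\Rightarrow\mathrm{Id}$ is natural.
\item[\textup{(3)}] $E\varepsilon_P=\varepsilon_{EP}$.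
\item[\textup{(4)}] $E$ preserves the initial object and binary coproducts: $E0=0$ and $E(P+Q)=EP+EQ$, compatibly with injections.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) An arrow into $EP$ has, at each index of its source, an index $(k,\rho)$ as value and a component $u$. Its composite with $\varepsilon_P$ has value $k$ and component $\rho\circ u$. By the uniqueness in Lemma~\ref{lem:trunc} with $d=1$, the latter data determine $\rho$ and $u$.

(2) Let $f$ be given by $\varphi$ and $t_k$. The component of $f\circ\varepsilon_P$ at $(k,\rho)$ is $t_k\circ\rho$. Its variables have depth $\ge1$ because those of $\rho$ do. By Lemma~\ref{lem:trunc} it factors through a $1$-pattern over $m_{\varphi(k)}$, and these factorizations define $Ef$. Uniqueness holds since $\varepsilon_Q$ is monic, and it implies functoriality.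

(3) The definition of $E$ on the arrow $\varepsilon_P:EP\to P$ reads $\varepsilon_P\circ E\varepsilon_P=\varepsilon_P\circ\varepsilon_{EP}$. Cancel $\varepsilon_P$.

(4) The indexing of $EP$ is done separately for each $k\in K$, so $E(P+Q)=EP+EQ$, $\varepsilon_{P+Q}=\varepsilon_P+\varepsilon_Q$, and $E0=0$. For an injection $\mathrm{in}:P\to P+Q$, the injection $EP\to EP+EQ$ satisfies the equation that characterizes $E\,\mathrm{in}$.
\end{proof}

Put $\varepsilon^c_P=\varepsilon_P\circ\varepsilon_{EP}\circ\cdots\circ\varepsilon_{E^{c-1}P}:E^cP\to P$. It is natural in $P$, monic, and satisfies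
\begin{equation}\label{eq:eps}
\varepsilon_P^{c+d}=\varepsilon_P^c\circ\varepsilon^d_{E^cP},\qquad E^a\varepsilon^c_P=\varepsilon^c_{E^aP};
\end{equation}
the second equation follows from Lemma~\ref{lem:E}(3) applied to each factor, $a$ times.

\begin{lemma}\label{lem:Ed}
Up to a bijection of indices with identity components, $E^dP$ is the family $(\operatorname{dom}\pi)$ indexed by the pairs $(k,\pi)$ with $k\in K$ and $\pi\in\operatorname{Pat}_d(n_k)$, and $\varepsilon^d_P$ has index map $(k,\pi)\mapsto k$ and components $\pi$. In particular $[E^dP]=\sum_ke_d(n_k)$ and $[P]\to^*[E^dP]$.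
\end{lemma}

\begin{proof}
This is clear for $d=0$. If it holds for $d$, then $E^{d+1}P=E(E^dP)$ is indexed by the pairs $((k,\pi),\rho)$ with $\rho\in\operatorname{Pat}_1(\operatorname{dom}\pi)$ and has members $\operatorname{dom}\rho=\operatorname{dom}(\pi\circ\rho)$. The component of $\varepsilon_P^{d+1}=\varepsilon^d_P\circ\varepsilon_{E^dP}$ there is $\pi\circ\rho$. By Lemma~\ref{lem:patterns}(3), $((k,\pi),\rho)\mapsto(k,\pi\circ\rho)$ is a bijection onto the required index set. The last assertion follows from Lemma~\ref{lem:patterns}(1).
\end{proof}

We identify $E^dP$ with this family. A consequence of Lemma~\ref{lem:trunc} will be used constantly: an arrow $(w)\to P$ out of a one-member family is a pair $(k,\rho)$ with $\rho:w\to n_k$, and it factors through $\varepsilon^d_P$ if (and only if) all variables in $\rho$ have depth $\ge d$.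

\subsection{Inverting the expansions}

In a category where the arrows $\varepsilon$ are inverted, we have arrows $f\circ(\varepsilon_P^a)^{-1}:P\to Q$ with $f:E^aP\to Q$: first expand, then apply an arrow of $\mathcal F$. By naturality, expansions can be moved to the right past any arrow $f:E^aP\to Q$ of $\mathcal F$: $(\varepsilon_Q^b)^{-1}\circ f=E^bf\circ(\varepsilon^b_{E^aP})^{-1}$. So arrows of this form are closed under composition, and we are led to the following definition.

Let $\mathcal D$ have the objects of $\mathcal F$, and let
\[
\mathcal D(P,Q)=\operatorname{colim}_a\mathcal F(E^aP,Q),\qquad\text{with transition maps } f\mapsto f\circ\varepsilon_{E^aP}.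
\]
Thus an arrow is a class $[f]_a$ with $f:E^aP\to Q$, and $[f]_a=[f']_{a'}$ if and only if $f$ and $f'$ agree after being moved to some common level; the transition from level $a$ to level $a+c$ is $f\mapsto f\circ\varepsilon^c_{E^aP}$. For $f:E^aP\to Q$ and $g:E^bQ\to R$ put
\[
[g]_b\circ[f]_a=[g\circ E^bf]_{a+b}.
\]

\begin{proposition}\label{prop:D}
$\mathcal D$ is a distributive category. The functor $J:\mathcal F\to\mathcal D$, $P\mapsto P$, $f\mapsto[f]_0$, preserves finite products and coproducts, and each $J\varepsilon^a_P$ is invertible, with inverse $[\mathrm{id}_{E^aP}]_a\in\mathcal D(P,E^aP)$.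
\end{proposition}

\begin{proof}
\emph{Composition is well defined.} Moving $f$ up by one level gives
\[
g\circ E^b(f\circ\varepsilon_{E^aP})=(g\circ E^bf)\circ\varepsilon_{E^{a+b}P},
\]
since $E^b\varepsilon_{E^aP}=\varepsilon_{E^{a+b}P}$. Moving $g$ up by one level gives
\[
(g\circ\varepsilon_{E^bQ})\circ E^{b+1}f=(g\circ E^bf)\circ\varepsilon_{E^{a+b}P}
\]
by naturality of $\varepsilon$ at $E^bf$. In both cases the class is unchanged.

\emph{Category.} For $h:E^cR\to S$, both bracketings of the triple composite are represented by $h\circ E^cg\circ E^{b+c}f$. The identities are $[\mathrm{id}_P]_0$, because $[\mathrm{id}_Q]_0\circ[f]_a=[f]_a$ and $[f]_a\circ[\mathrm{id}_P]_0=[f\circ E^a\mathrm{id}_P]_a=[f]_a$. Clearly $J$ is a functor.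

\emph{Products and coproducts.} Sequential colimits of sets commute with finite products, since finitely many classes can be represented at one level and compared at one later level. As $J(\mathrm{pr})\circ[f]_a=[\mathrm{pr}\circ f]_a$, composition with the $J$-images of the projections therefore gives a bijection
\[
\mathcal D(R,P\times Q)\cong\mathcal D(R,P)\times\mathcal D(R,Q).
\]
As $[f]_a\circ J(\mathrm{in})=[f\circ E^a\mathrm{in}]_a$ and $E^a$ preserves coproduct injections, composition with the $J$-images of the injections gives a bijection
\[
\mathcal D(P+Q,R)\cong\operatorname{colim}_a\bigl(\mathcal F(E^aP,R)\times\mathcal F(E^aQ,R)\bigr)\cong\mathcal D(P,R)\times\mathcal D(Q,R);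
\]
here the transition maps correspond because $\varepsilon$ is natural at the injections $E^a\mathrm{in}$. Every set $\mathcal F(E^aP,1)$ has one element, and so has every $\mathcal F(E^a0,P)=\mathcal F(0,P)$; hence $1$ is terminal and $0$ is initial in $\mathcal D$. So $\mathcal D$ has finite products and coproducts and $J$ preserves them. The canonical distributivity arrows of $\mathcal D$ are the $J$-images of those of $\mathcal F$, hence invertible.

\emph{Inverses.} Let $\kappa=[\mathrm{id}_{E^aP}]_a$. Then $J\varepsilon^a_P\circ\kappa=[\varepsilon^a_P]_a=[\mathrm{id}_P]_0$, because moving $\mathrm{id}_P$ from level $0$ to level $a$ gives $\varepsilon^a_P$. By \eqref{eq:eps}, $\kappa\circ J\varepsilon_P^a=[E^a\varepsilon_P^a]_a=[\varepsilon^a_{E^aP}]_a=[\mathrm{id}_{E^aP}]_0$.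
\end{proof}

By \eqref{eq:ET} and Proposition~\ref{prop:D}, the one-member families $(T)$ satisfy $\mathfrak S$ in $\mathcal D$. So (U) gives:
\begin{equation}\label{eq:model}
\text{if } [P_0]\cong_{\mathfrak S}[Q]\text{ for families }P_0,Q,\text{ then }P_0\cong Q\text{ in }\mathcal D.
\end{equation}

\section{Isomorphisms in the model}\label{sec:iso}

Let $p=[P_0]$ and $q=[Q]$ with $p\cong_{\mathfrak S}q$. We show that $p$ and $q$ are joinable.

\subsection{An isomorphism and its inverse in $\mathcal F$}

By \eqref{eq:model} there is an isomorphism $[f]_a:P_0\to Q$ in $\mathcal D$ with $f:E^aP_0\to Q$. Put $P=E^aP_0$ and $\kappa=[\mathrm{id}_P]_a\in\mathcal D(P_0,P)$. Since $[f]_a=Jf\circ\kappa$ and $\kappa$ is invertible by Proposition~\ref{prop:D}, $Jf:P\to Q$ is an isomorphism as well. By Lemma~\ref{lem:Ed}, $p\to^*[P]$, so it suffices to show that $[P]$ and $[Q]$ are joinable.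

Let $[g]_b$, with $g:E^bQ\to P$, be the inverse of $Jf$. The equations $[f\circ g]_b=[\mathrm{id}_Q]_0$ and $[g\circ E^bf]_b=[\mathrm{id}_P]_0$ mean that for some $c\ge0$
\[
f\circ g\circ\varepsilon^c_{E^bQ}=\varepsilon_Q^{b+c},\qquad g\circ E^bf\circ\varepsilon^c_{E^bP}=\varepsilon_P^{b+c}.
\]
By naturality $E^bf\circ\varepsilon^c_{E^bP}=\varepsilon^c_{E^bQ}\circ E^{b+c}f$. Replacing $g$ by $g\circ\varepsilon^c_{E^bQ}$ and $b$ by $b+c$, we may therefore assume that in $\mathcal F$
\begin{equation}\label{eq:inv}
f\circ g=\varepsilon_Q^b,\qquad g\circ E^bf=\varepsilon_P^b.
\end{equation}
So $g$ is an inverse of $f$ on everything that is deep enough. The following lemma states this in the form in which we use it.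

\begin{lemma}\label{lem:transfer}
Let $W$ be an object of $\mathcal F$.
\begin{enumerate}
\item[\textup{(i)}] For every $v:W\to E^bQ$ we have $f\circ(g\circ v)=\varepsilon_Q^b\circ v$.
\item[\textup{(ii)}] If $r:W\to P$ factors through $\varepsilon_P^b$, then $f\circ r=\varepsilon_Q^b\circ v$ for a unique $v:W\to E^bQ$, and $r=g\circ v$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) is the first equation of \eqref{eq:inv}. For (ii), let $r=\varepsilon_P^b\circ r_0$. Then $f\circ r=f\circ\varepsilon_P^b\circ r_0=\varepsilon_Q^b\circ E^bf\circ r_0$, so $v=E^bf\circ r_0$ has the required property; it is unique because $\varepsilon_Q^b$ is monic. By the second equation of \eqref{eq:inv}, $g\circ v=g\circ E^bf\circ r_0=\varepsilon_P^b\circ r_0=r$.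
\end{proof}

Let $P=(n_k)_{k\in K}$ and $Q=(m_j)_{j\in J}$, and let $f$ be given by $\varphi:K\to J$ and $t_k:n_k\to m_{\varphi(k)}$. For an arrow $(k,\rho):(w)\to P$ we have $f\circ(k,\rho)=(\varphi(k),t_k\circ\rho)$.

\subsection{Each variable is used exactly once}

\begin{lemma}\label{lem:linear}
For every $k\in K$, each variable $x$ of $n_k$ occurs exactly once in the tuple $t_k$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:patterns}(2), applied to the sort of $x$ and, for non-emptiness of the sets of patterns, to the sorts of the other variables of $n_k$, there is a $\rho\in\operatorname{Pat}_b(n_k)$ whose component $\rho_x$ contains a variable $y$. (This is the point where we need that no $p_T$ is constant.) Apply Lemma~\ref{lem:transfer}(ii) to $r=(k,\rho):(\operatorname{dom}\rho)\to P$. The arrow $v$ has some index $(j,\pi)$ with $\pi\in\operatorname{Pat}_b(m_j)$ as value and some component $u:\operatorname{dom}\rho\to\operatorname{dom}\pi$. Let $s$ be the component of $g$ at $(j,\pi)$. The equations $f\circ r=\varepsilon_Q^b\circ v$ and $r=g\circ v$ say that $j=\varphi(k)$, that $g$ sends the index $(j,\pi)$ to $k$, and that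
\[
t_k\circ\rho=\pi\circ u,\qquad \rho=s\circ u.
\]
Lemma~\ref{lem:transfer}(i), applied to the inclusion of the member of $E^bQ$ with index $(j,\pi)$, gives
\[
t_k\circ s=\pi.
\]

\emph{$x$ does not occur twice.} As $\rho_x=s_x\circ u$ contains a variable, $s_x$ contains some variable $z$. In $\pi=t_k\circ s$ the variable $z$ occurs exactly once. If $x$ occurred at least twice in $t_k$, then $z$ would occur at least twice in $t_k\circ s$, a contradiction.

\emph{$x$ occurs.} The variable $y$ occurs in no component of $\rho$ other than $\rho_x$. If $x$ did not occur in $t_k$, then $y$ would not occur in $t_k\circ\rho=\pi\circ u$. Since every variable of $\operatorname{dom}\pi$ occurs in $\pi$, it would not occur in $u$, and hence not in $s_x\circ u=\rho_x$, a contradiction.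
\end{proof}

\subsection{Equalizing the depths}

We now expand the source so that $f$ sends its cases, up to permutations of variables, to the $d$-patterns over the target, for a large depth $d$; the inverse $g$ will show that each pattern is obtained exactly once.

By Lemma~\ref{lem:linear} we can let $h_k(x)$ be the depth of the unique occurrence of $x$ in $t_k$. Let $\Delta\ge0$ be a bound for the depths of all operation symbols and variables in the tuples $t_k$, and put $d=b+\Delta+1$. Then $d\ge b$ and $d-h_k(x)\ge b$ for all $k$ and $x$.

As in Section~\ref{sec:small}, we expand $x$ only to depth $d-h_k(x)$. Let $R_k$ be the set of arrows $\rho:w\to n_k$ of $L$ such that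
\begin{itemize}
\item for each variable $x$ of $n_k$, of sort $S_x$, the component $\rho_x$ is, up to renumbering of variables, in $\operatorname{Pat}_{d-h_k(x)}(S_x)$;
\item the variables of $w$, read from left to right through all components, occur exactly once each and in the order $x_1,x_2,\dots$.
\end{itemize}
We write $\operatorname{dom}\rho=w$. Then $R_k\cong\prod_x\operatorname{Pat}_{d-h_k(x)}(S_x)$, so $\sum_{\rho\in R_k}[\operatorname{dom}\rho]=\prod_xe_{d-h_k(x)}(S_x)$, and Lemma~\ref{lem:patterns}(1) gives
\begin{equation}\label{eq:Rk}
[n_k]\to^*\sum_{\rho\in R_k}[\operatorname{dom}\rho].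
\end{equation}

Let $\rho\in R_k$. By Lemma~\ref{lem:linear}, every variable of $\operatorname{dom}\rho$ occurs exactly once in $t_k\circ\rho$; if it lies in the component $\rho_x$, then its depth in $t_k\circ\rho$ is exactly $h_k(x)+(d-h_k(x))=d$. All operation symbols of $t_k\circ\rho$ have depth $<d$: those from $t_k$ because $\Delta<d$, and those from $\rho_x$ because their depth in $\rho_x$ is $<d-h_k(x)$. In particular, the subterms of $t_k\circ\rho$ at depth $d$ are variables. So Lemma~\ref{lem:trunc} gives
\[
t_k\circ\rho=\tau\circ\theta
\]
with a unique $\tau\in\operatorname{Pat}_d(m_{\varphi(k)})$ and a unique $\theta:\operatorname{dom}\rho\to\operatorname{dom}\tau$ whose components are variables, each variable of $\operatorname{dom}\rho$ appearing once. Thus $\theta$ is an isomorphism of $L$ that permutes variables, and $[\operatorname{dom}\tau]=[\operatorname{dom}\rho]$. Put $\Phi(k,\rho)=(\varphi(k),\tau)$.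

For example, for binary trees let $f:1+T^2\to T$ have the components $\ell$ and $\nu(x_2,x_1)$, and compare at depth $2$, which is already enough here. Both variables have depth $1$, so each is expanded to $\ell$ or to a node. The resulting five terms are the elements of $\operatorname{Pat}_2(T)$ listed in Section~\ref{sec:patterns}, up to permutations of variables.

\begin{lemma}\label{lem:bijection}
The map
\[
\Phi:\{(k,\rho):k\in K,\ \rho\in R_k\}\to\{(j,\tau):j\in J,\ \tau\in\operatorname{Pat}_d(m_j)\}
\]
is a bijection.
\end{lemma}

\begin{proof}
Fix a pair $(j,\tau)$ in the target and view it as an arrow $(j,\tau):(\operatorname{dom}\tau)\to Q$. The variables of $\tau$ have depth $d\ge b$, so $(j,\tau)=\varepsilon^b_Q\circ v$ for a unique $v:(\operatorname{dom}\tau)\to E^bQ$. Permutations of variables are also regarded as arrows between one-member families.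

\emph{Injectivity.} Let $\Phi(k,\rho)=(j,\tau)$ with $t_k\circ\rho=\tau\circ\theta$, and let $r=(k,\rho):(\operatorname{dom}\rho)\to P$. The variables of $\rho_x$ have depth $d-h_k(x)\ge b$, so $r$ factors through $\varepsilon_P^b$. Since $f\circ r=(j,\tau)\circ\theta=\varepsilon_Q^b\circ(v\circ\theta)$, Lemma~\ref{lem:transfer}(ii) gives $r=g\circ v\circ\theta$. If $(k',\rho')$ has the same image, with permutation $\theta'$, then likewise $r'=(k',\rho')$ satisfies $r'=g\circ v\circ\theta'=r\circ\theta^{-1}\circ\theta'$. Hence $k'=k$, and $\rho'$ arises from $\rho$ by renaming variables. In both tuples the variables occur once each and are numbered from left to right, so $\rho'=\rho$.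

\emph{Surjectivity.} Let $g\circ v=(k,\tilde\rho)$ with $\tilde\rho:\operatorname{dom}\tau\to n_k$. By Lemma~\ref{lem:transfer}(i), $f\circ g\circ v=(j,\tau)$, that is, $\varphi(k)=j$ and $t_k\circ\tilde\rho=\tau$. By Lemma~\ref{lem:linear}, $\tilde\rho_x$ is the subterm of $\tau$ at the unique position of $x$ in $t_k$, which has depth $h_k(x)$. So the variables of $\tilde\rho_x$ have depth exactly $d-h_k(x)$ and its operation symbols have depth $<d-h_k(x)$. Moreover, since each $x$ occurs exactly once in $t_k$, a variable $z$ of $\operatorname{dom}\tau$ occurs in the whole tuple $\tilde\rho$ as often as in $t_k\circ\tilde\rho=\tau$, namely once. Renumbering variables from left to right, we get $\tilde\rho=\rho\circ\theta'$ with $\rho\in R_k$ and $\theta'$ a permutation of variables. Then $t_k\circ\rho=\tau\circ\theta'^{-1}$, that is, $\Phi(k,\rho)=(j,\tau)$.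
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since $\Phi$ is a bijection with $[\operatorname{dom}\tau]=[\operatorname{dom}\rho]$ for $\Phi(k,\rho)=(j,\tau)$, we obtain from \eqref{eq:Rk}
\[
p\to^*[P]=\sum_k[n_k]\to^*\sum_k\sum_{\rho\in R_k}[\operatorname{dom}\rho]=\sum_j\sum_{\tau\in\operatorname{Pat}_d(m_j)}[\operatorname{dom}\tau]=\sum_je_d(m_j),
\]
while $q=\sum_j[m_j]\to^*\sum_je_d(m_j)$ by Lemma~\ref{lem:patterns}(1). So $p,q$ are joinable. This proves \eqref{eq:goal} when no $p_T$ is constant, and by Lemma~\ref{lem:reduction} in general. The other implications were shown in Section~\ref{sec:intro}. The last statement of the theorem is the special case $p,q\in\mathbb N[\mathfrak T]^+$.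
\end{proof}

\section{The ring case}

From here on, the $p_T$ are again arbitrary. The following fact is known; we include a proof.

\begin{lemma}\label{lem:ideal}
Let $\mathbb N[\mathfrak T]^+/{=_{\mathfrak S}}$ be a ring. For $p,q\in\mathbb N[\mathfrak T]^+$ we have $p=_{\mathfrak S}q$ if and only if $p-q\in I_{\mathfrak S}$. Moreover, $p\mapsto p+I_{\mathfrak S}$ induces an isomorphism of rings $\mathbb N[\mathfrak T]^+/{=_{\mathfrak S}}\to\mathbb Z[\mathfrak T]/I_{\mathfrak S}$.
\end{lemma}

\begin{proof}
The relation $p-q\in I_{\mathfrak S}$ is a congruence on $\mathbb N[\mathfrak T]$ that contains the pairs $(T,p_T)$, so $p\equiv_{\mathfrak S}q$ implies $p-q\in I_{\mathfrak S}$. Conversely, let $p,q$ be non-constant and $p-q=\sum_T(b_T-c_T)(T-p_T)$ with $b_T,c_T\in\mathbb N[\mathfrak T]$. Put $s=\sum_T(b_Tp_T+c_TT)$ and $s'=\sum_T(b_TT+c_Tp_T)$. Then $p+s=q+s'$ in $\mathbb N[\mathfrak T]$ and $s\equiv_{\mathfrak S}s'$, so $p+s\equiv_{\mathfrak S}q+s$. Add a non-constant polynomial $\Lambda$ to both sides, so that $s+\Lambda$ is non-constant. Since the quotient is a group under addition, $s+\Lambda$ can be canceled, and $p=_{\mathfrak S}q$.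

Thus the map of the second statement is well defined and injective, and it respects $+$ and $\times$. Let $\Lambda\in\mathbb N[\mathfrak T]^+$ represent the zero of the quotient. For $a,b\in\mathbb N[\mathfrak T]$ let $c\in\mathbb N[\mathfrak T]^+$ represent the negative of the class of $b+\Lambda$. Then $b+\Lambda+c=_{\mathfrak S}\Lambda$ gives $b+c\in I_{\mathfrak S}$, so $a+c\in\mathbb N[\mathfrak T]^+$ is mapped to $a-b+I_{\mathfrak S}$. Hence the map is surjective, and it then also preserves the unit.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ring}]
Constants contain no variables, so no step $\to$ starts from a constant. By Theorem~\ref{thm:main}, two constants are isomorphic if and only if they are equal. For $p,q\in\mathbb N[\mathfrak T]^+$, Theorem~\ref{thm:main} and Lemma~\ref{lem:ideal} give $p\cong_{\mathfrak S}q\iff p=_{\mathfrak S}q\iff p-q\in I_{\mathfrak S}$.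

It remains to exclude that $p\cong_{\mathfrak S}c$ with $p$ non-constant and $c$ constant. Suppose this happens, so $p\equiv_{\mathfrak S}c$ by Theorem~\ref{thm:main}. Let $\Lambda\in\mathbb N[\mathfrak T]^+$ represent the zero of the ring. Then $p+\Lambda\equiv_{\mathfrak S}p$, hence $c+\Lambda\equiv_{\mathfrak S}c$. By Theorem~\ref{thm:main} these are joinable, and since no step starts from $c$, we have $c+\Lambda\to^*c$. Steps act only on monomials containing a variable, so everything reachable from $c+\Lambda$ has the form $c+\Lambda'$ with $\Lambda\to^*\Lambda'$. Therefore $\Lambda\to^*0$, and $\Lambda\equiv_{\mathfrak S}0$.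

The ring is non-empty, so there is a variable $T\in\mathfrak T$. Let $r\in\mathbb N[\mathfrak T]^+$ represent the additive inverse of the class of $1+T$. Then $1+T+r\equiv_{\mathfrak S}\Lambda\equiv_{\mathfrak S}0$, and since no step starts from $0$, Theorem~\ref{thm:main} gives $1+T+r\to^*0$. But the constant term never decreases under $\to$, so it stays $\ge1$, a contradiction.
\end{proof}

\section{Two isomorphisms for one variable}

\begin{proof}[Proof of Proposition~\ref{prop:two}]
In the category in question $A\times B\cong T\cong1$, so $A\times B$ is terminal. The projections of $1\cong A\times B$ give arrows $1\to A$ and $\beta:1\to B$. Writing $!:A\to1$, we can factor the identity of $A$ as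
\[
A\xrightarrow{(\mathrm{id},\,\beta\circ!)}A\times B\to A
\]
through a terminal object. Hence any two arrows $X\to A$ are equal, and one exists, namely $X\to1\to A$. So $A\cong1$, and $A\times T\cong T$.

On the other hand, the semiring homomorphism $\mathbb N[T,A,B]\to\mathbb Q_{\ge0}$ with $T\mapsto1$, $A\mapsto2$, $B\mapsto\frac12$ respects all the axioms, but it sends $A\times T$ to $2$ and $T$ to $1$. So these two polynomials are not identified by the congruence generated by the axioms.
\end{proof}

The categorical argument uses a factor of an object to discard or supply information, which is not an operation of semirings. The proof of Theorem~\ref{thm:main} shows that when each variable has one isomorphism, such arguments lead to no new isomorphisms: in the model of Section~\ref{sec:model}, after the removal of variables that are isomorphic to constants, an invertible arrow, once its source is expanded far enough, can neither discard nor duplicate a variable.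

\begin{thebibliography}{9}
\bibitem{TRG} \emph{Types, Rings, And Games}, \texttt{https://core.ac.uk/download/42498742.pdf}.
\end{thebibliography}

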